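# Volumes of real Schubert varieties

## 1. Planes in $\mathbb R^4$ that meet a fixed plane

Let $f_1,\dots,f_4$ be the standard basis of $\mathbb R^4$ and let $F_2=\langle f_1,f_2\rangle$. Consider the set
$$\Omega=\{E\subset\mathbb R^4:\ \dim E=2,\ E\cap F_2\ne 0\}$$
inside the Grassmannian $G(2,4)$ of planes in $\mathbb R^4$. The tangent space of $G(2,4)$ at $E$ is $\operatorname{Hom}(E,E^\perp)$: a curve $E(s)$ with $E(0)=E$ has as velocity the map $\varphi$ that sends $v(0)$ to $\mathrm{pr}_{E^\perp}\dot v(0)$, for any smooth $v(s)\in E(s)$. We measure lengths by $|\varphi|^2=\operatorname{tr}(\varphi^T\varphi)=|\varphi(e_1)|^2+|\varphi(e_2)|^2$, where $e_1,e_2$ is any orthonormal basis of $E$. What is the volume of $\Omega$, a set of dimension $3$ in a manifold of dimension $4$?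

We build $E\in\Omega$ in two moves. First we choose a line in $F_2$, spanned by $e_1=\cos t\,f_1+\sin t\,f_2$ with $t\in[0,\pi)$. Then we choose a line in $e_1^\perp$. Put $g=-\sin t\,f_1+\cos t\,f_2$, $u=\cos\psi\, f_3+\sin\psi\, f_4$, and
$$e_2=\cos\theta\, g+\sin\theta\, u,\qquad \theta\in(0,\pi),\ \psi\in[0,\pi),$$
where $\psi$ runs over a half turn because $e_2$ and $-e_2$ give the same plane. When $\sin\theta\neq0$ the line $E\cap F_2$ is spanned by $e_1$, so up to a null set each $E$ is obtained once. The space $E^\perp$ has the orthonormal basis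
$$n=-\sin\theta\, g+\cos\theta\, u,\qquad u'=-\sin\psi\, f_3+\cos\psi\, f_4 .$$
Now we differentiate. We have $\partial_te_1=g$, whose projection to $E^\perp$ is $-\sin\theta\,n$. Since $\partial_tg=-e_1$, the vector $\partial_te_2=-\cos\theta\, e_1$ projects to $0$. Finally $\partial_\theta e_2=n$ and $\partial_\psi e_2=\sin\theta\,u'$. The three tangent vectors, written as pairs $(\varphi(e_1),\varphi(e_2))$, are
$$(-\sin\theta\, n,\,0),\qquad(0,\,n),\qquad(0,\,\sin\theta\, u').$$
They are orthogonal with lengths $\sin\theta,\,1,\,\sin\theta$. Hence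
$$\operatorname{vol}_3(\Omega)=\int_0^\pi dt\int_0^\pi d\psi\int_0^\pi\sin^2\theta\,d\theta=\frac{\pi^3}{2}.$$

Read the integrand as $\sin\theta\cdot(\sin\theta\, d\theta\, d\psi\, dt)$. The bracket is the product of the round measures: a line in $F_2$ (an $\mathbb{RP}^1$, of volume $\pi$), then a line in $e_1^\perp$ (an $\mathbb{RP}^2$, of volume $2\pi$). The remaining factor $\sin\theta$ is the sine of the angle between $e_2$ and $F_2$. So the volume is $2\pi^2$ times the average of a sine. What happens for subspaces of any dimension, with many incidence conditions at once?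

## 2. Schubert varieties and the formula for their volume

Let $a,b\ge1$ and let $G(a,a+b)$ be the Grassmannian of $a$-dimensional subspaces of $\mathbb R^{a+b}$, with $T_EG(a,a+b)\cong\operatorname{Hom}(E,E^\perp)$ as above and $\langle\varphi,\psi\rangle=\operatorname{tr}(\varphi^T\psi)$. This metric is $O(a+b)$-invariant. For $a=1$ it is the round metric on $\mathbb{RP}^b$, the quotient of the unit sphere by $\pm1$. Recall that $S^{m-1}$ has volume $2\pi^{m/2}/\Gamma(\frac m2)$, so $\operatorname{vol}(\mathbb{RP}^n)=\pi^{(n+1)/2}/\Gamma(\frac{n+1}2)$.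

**Definition (diagrams and hooks).** A Young diagram $\lambda$ that fits $a\times b$ is a sequence $b\ge\lambda_1\ge\dots\ge\lambda_a\ge0$, viewed as the set of boxes $(i,j)$ with $1\le i\le a$, $1\le j\le\lambda_i$. We write $|\lambda|=\sum_i\lambda_i$, and $\lambda'_j=\#\{i:\lambda_i\ge j\}$ for the conjugate diagram. The hook length of a box $(i,j)\in\lambda$ is $h_{ij}=\lambda_i-j+\lambda'_j-i+1$.

For instance $\lambda=(2,1)$ has $\lambda'=(2,1)$ and hook lengths $h_{11}=3$, $h_{12}=h_{21}=1$.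

**Definition (Schubert variety).** Fix a complete flag $F_1\subset\dots\subset F_{a+b}=\mathbb R^{a+b}$ with $\dim F_k=k$, and put $k_i=b+i-\lambda_i$ for $1\le i\le a$. Then
$$\Omega_\lambda=\{E\in G(a,a+b):\ \dim(E\cap F_{k_i})\ge i\ \text{ for } i=1,\dots,a\}.$$
It has codimension $|\lambda|$, and $\operatorname{vol}_{ab-|\lambda|}(\Omega_\lambda)$ is the Riemannian volume of its smooth locus with the induced metric.

Note that $1\le k_1<\dots<k_a\le a+b$ and $k_j-k_i=\lambda_i-\lambda_j+j-i\ge j-i$ for $i<j$. In $G(2,4)$, the diagram $\emptyset$ gives $k=(3,4)$ and $\Omega_\emptyset=G(2,4)$. The one-box diagram $\square$ gives $k=(2,4)$, which is the set of Section 1. The diagram $(2,1)$ gives $k=(1,3)$, so $\Omega_{(2,1)}=\{F_1\subset E\subset F_3\}$, a copy of $\mathbb{RP}^1$. By $O(a+b)$-invariance the volume does not depend on the flag.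

The problem, from "The Handbook of Zonoid Calculus", is to compute $\operatorname{vol}(\Omega_\lambda)$ for every $\lambda$ that fits $a\times b$. The one-box case is the formula of Bürgisser–Lerario, in which the ratio $\operatorname{vol}(\Omega_\square)/\operatorname{vol}(G(a,a+b))$ is $\rho(a)\rho(b)$, where throughout
$$\rho(n)=\frac{\Gamma(\frac{n+1}2)}{\Gamma(\frac n2)} .$$

**Theorem 1.** For every $\lambda$ that fits $a\times b$,
$$\operatorname{vol}_{ab-|\lambda|}(\Omega_\lambda)=\prod_{j=1}^a\frac{\pi^{(b-\lambda_j+1)/2}}{\Gamma\big(\frac{b+j-\lambda_j}{2}\big)}\ \prod_{1\le i<j\le a}\frac{\Gamma\big(\frac{\lambda_i-\lambda_j+j-i+1}{2}\big)}{\Gamma\big(\frac{\lambda_i-\lambda_j+j-i}{2}\big)} .$$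
Equivalently,
$$\frac{\operatorname{vol}(\Omega_\lambda)}{\operatorname{vol}(G(a,a+b))}=\pi^{-|\lambda|/2}\prod_{(i,j)\in\lambda}\frac{\rho(a+j-i)\,\rho(b+i-j)}{\rho(h_{ij})} .$$

Let us test it. For $\Omega$ of Section 1, $k=(2,4)$, the first formula gives $\frac{\pi}{\Gamma(1)}\cdot\frac{\pi^{3/2}}{\Gamma(2)}\cdot\frac{\Gamma(3/2)}{\Gamma(1)}=\frac{\pi^3}2$. For $\lambda=\emptyset$ we use $\prod_{i<j}\rho(j-i)=\prod_j\prod_{m=1}^{j-1}\rho(m)=\prod_j\Gamma(\frac j2)/\Gamma(\frac12)$ and get
$$\operatorname{vol}(G(a,a+b))=\pi^{ab/2}\prod_{j=1}^a\frac{\Gamma(\frac j2)}{\Gamma(\frac{b+j}2)},$$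
the known volume of the Grassmannian; thus $\operatorname{vol}(G(2,4))=2\pi^2$. For $\lambda=\square$ the second formula gives $\pi^{-1/2}\rho(a)\rho(b)/\rho(1)=\rho(a)\rho(b)$, since $\rho(1)=\pi^{-1/2}$. For $\lambda=(2,1)$ in $G(2,4)$ it gives
$$\pi^{-3/2}\cdot\frac{\rho(2)^2}{\rho(3)}\cdot\frac{\rho(3)\rho(1)}{\rho(1)}\cdot\frac{\rho(1)\rho(3)}{\rho(1)}=\pi^{-3/2}\rho(2)^2\rho(3)=\pi^{-3/2}\cdot\frac{\pi}{4}\cdot\frac2{\sqrt\pi}=\frac1{2\pi},$$
and $\frac1{2\pi}\cdot2\pi^2=\pi=\operatorname{vol}(\mathbb{RP}^1)$, as it should.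

The proof gives more: the sine that appeared in Section 1 has computable moments. For generic $E\in\Omega_\lambda$ put $E_i=E\cap F_{k_i}$, of dimension $i$, and let $J_i(E)\in(0,1]$ be the $(a-i)$-dimensional Jacobian of the orthogonal projection of $E\cap E_i^\perp$ to $F_{k_i}^\perp$ (the product of the sines of the angles between $E\cap E_i^\perp$ and $F_{k_i}$). In Section 1, $E_1=\langle e_1\rangle$, $E\cap E_1^\perp=\langle e_2\rangle$, and $J_1=\sin\theta$.

**Theorem 2.** For real $p_1,\dots,p_{a-1}\ge0$ put $P_j=p_1+\dots+p_j$ and $n_{ij}=k_j-k_i+\sum_{i<l<j}(p_l-1)$, which is $\ge1$. Then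
$$\int_{\Omega_\lambda}\prod_{i=1}^{a-1}J_i^{\,p_i-1}\,d\mathrm{vol}=\prod_{j=1}^a\frac{\pi^{(k_j-j+1)/2}}{\Gamma\big(\frac{k_j-j+1+P_{j-1}}2\big)}\prod_{i<j}\frac{\Gamma\big(\frac{n_{ij}+p_i}{2}\big)}{\Gamma\big(\frac{n_{ij}}2\big)} .$$
The integer moments determine the joint law of $(J_1,\dots,J_{a-1})$ for $E$ uniform in $\Omega_\lambda$.

There is also a version over $\mathbb K=\mathbb R,\mathbb C,\mathbb H$. Let $\beta=1,2,4$ be the real dimension of $\mathbb K$, take the metric $\operatorname{Re}\operatorname{tr}(\varphi^*\psi)$ on $\operatorname{Hom}_{\mathbb K}(E,E^\perp)$, and put $\rho_\beta(n)=\Gamma(\frac{\beta(n+1)}2)/\Gamma(\frac{\beta n}2)$.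

**Theorem 3.**
$$\operatorname{vol}(\Omega^{\mathbb K}_\lambda)=\prod_{j}\frac{\pi^{\beta(k_j-j)/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac{\beta k_j}2)}\prod_{i<j}\rho_\beta(k_j-k_i),\qquad \frac{\operatorname{vol}(\Omega^{\mathbb K}_\lambda)}{\operatorname{vol}(G^{\mathbb K})}=\pi^{-\beta|\lambda|/2}\prod_{(i,j)\in\lambda}\frac{\rho_\beta(a+j-i)\,\rho_\beta(b+i-j)}{\rho_\beta(h_{ij})}.$$

For $\beta=2$ we have $\rho_2(n)=n$ and $\Gamma(k_j)=(k_j-1)!$. So, with $N=\sum_j(k_j-j)$, the first formula reads $\frac{\pi^N}{N!}$ times $N!\prod_{i<j}(k_j-k_i)/\prod_j(k_j-1)!$, the classical degree of a complex Schubert variety of dimension $N$.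

Sections 3 to 9 work over $\mathbb R$; Section 10 treats $\mathbb C$ and $\mathbb H$. Fix an orthonormal basis $f_1,\dots,f_{a+b}$ with $F_k=\langle f_1,\dots,f_k\rangle$, and let $d=ab-|\lambda|=\sum_i(k_i-i)$.

## 3. The open cell and its volume

**Step 1: replace $\Omega_\lambda$ by a cell.** The purpose is to remove all doubt about singular points. For $E\in G(a,a+b)$ let $k'_1<\dots<k'_a$ be the indices $m$ at which $\dim(E\cap F_m)$ exceeds $\dim(E\cap F_{m-1})$; we call them the jumps of $E$. The condition $\dim(E\cap F_{k_i})\ge i$ says that the $i$-th jump is at most $k_i$. So $E\in\Omega_\lambda$ if and only if $k_i'\le k_i$ for all $i$.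

The subspaces with given jumps $k'$ form an embedded cell. Indeed, by reduction to echelon form such an $E$ has a unique basis
$$v_i=f_{k'_i}+\sum_{m<k'_i,\ m\notin\{k'_1,\dots,k'_a\}}c_{im}f_m ,$$
and conversely every choice of the $c_{im}$ gives a subspace with jumps $k'$. The subspaces complementary to $\langle f_m: m\notin\{k_1',\dots,k'_a\}\rangle$ form an open chart of $G(a,a+b)$ (graphs of linear maps), in which the cell is a coordinate subspace. The number of free coefficients in $v_i$ is $(k'_i-1)-(i-1)$, so the cell has dimension $\sum_i(k_i'-i)$.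

Let $\Omega^\circ$ be the cell with $k'=k$. Then $\Omega_\lambda$ is the union of $\Omega^\circ$, of dimension $d$, and finitely many cells of dimension $<d$, which are null for $d$-dimensional volume. It remains to see that $\Omega^\circ$ lies in the smooth locus. The singular locus of a variety has smaller dimension, and that of $\Omega_\lambda$ is invariant under the stabilizer of the flag in $GL_{a+b}(\mathbb R)$. This group acts transitively on $\Omega^\circ$: the linear map with $f_{k_i}\mapsto v_i$ that fixes the other $f_m$ is triangular and invertible, preserves the flag, and carries $\langle f_{k_1},\dots,f_{k_a}\rangle$ to $E$. So if the singular locus met $\Omega^\circ$ it would contain it, which its dimension forbids. Hence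
$$\operatorname{vol}_d(\Omega_\lambda)=\operatorname{vol}_d(\Omega^\circ).$$
"Generic" in Theorem 2 means $E\in\Omega^\circ$.

## 4. A tower of projective spaces above $\Omega_\lambda$

**Step 2: construct the tower.** We imitate Section 1: choose $E$ one dimension at a time. For $0\le i\le a$ let
$$M_i=\{E_1\subset\dots\subset E_i:\ \dim E_l=l,\ E_l\subset F_{k_l}\},\qquad M=M_a,\qquad \pi:M\to G(a,a+b),\ \ \pi(E_\bullet)=E_a=:E .$$
Here $M_0$ is a point and $E_0=0$. Put $V_i=F_{k_i}\cap E_{i-1}^\perp$. Since $E_{i-1}\subset F_{k_{i-1}}\subset F_{k_i}$, this space has dimension $k_i-i+1$. Choosing $E_i$ over a point of $M_{i-1}$ means choosing the line $E_i\cap E_{i-1}^\perp$ in $V_i$. So $M_i\to M_{i-1}$ is the projectivization of a vector bundle, with fiber $P(V_i)\cong\mathbb{RP}^{k_i-i}$, and $\dim M=d$.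

Let $M_i^\circ\subset M_i$ be the open set where $E_l\not\subset F_{k_l-1}$ for all $l\le i$, and $M^\circ=M_a^\circ$. We have $E_{i-1}\subset F_{k_{i-1}}\subset F_{k_i-1}$, so the condition on $E_i$ says that the line $E_i\cap E_{i-1}^\perp$ does not lie in $V_i\cap F_{k_i-1}$. This is a proper subspace of $V_i$, because $f_{k_i}\in V_i$. So in each fiber only a proper projective subspace is removed.

**Step 3: $\pi$ is a bijection $M^\circ\to\Omega^\circ$.** Let $E_\bullet\in M^\circ$ and pick $v_i\in E_i\setminus F_{k_i-1}$; it lies in $F_{k_i}$. The last nonzero coordinates of $v_1,\dots,v_a$ are in the distinct positions $k_1,\dots,k_a$. So these vectors form a basis of $E$, and a combination lies in $F_m$ only if it involves just the $v_i$ with $k_i\le m$. Thus $E$ has jumps exactly $k$, and $E\cap F_{k_i}$ has dimension $i$. It contains $E_i$, so it equals $E_i$, and $E$ determines $E_\bullet$. Conversely, for $E\in\Omega^\circ$ the spaces $E_i=E\cap F_{k_i}$ have dimension $i$, and $E_i\not\subset F_{k_i-1}$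 because $\dim(E\cap F_{k_i-1})=i-1$.

**Step 4: put a metric on $M$ whose volume is the iterated round measure.** Locally on $M$ choose unit vectors $e_i\in E_i\cap E_{i-1}^\perp$ that depend smoothly on the point, with $e_i$ depending only on $E_1,\dots,E_i$. Let $N_i=F_{k_i}\cap E_i^\perp$, so that $F_{k_i}=E_i\oplus N_i$ and $\dim N_i=k_i-i$. For a tangent vector with velocity $\dot e_i$ of the frame put
$$\theta_i=\mathrm{pr}_{N_i}\dot e_i .$$
Replacing $e_i$ by $-e_i$ changes the sign of $\theta_i$, so $|\theta_i|^2$ is well defined on all of $M$. The form $\theta_i$ depends only on the image of the tangent vector in $TM_i$.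

On a vector that is vertical for $M_i\to M_{i-1}$, the spaces $E_1,\dots,E_{i-1}$ do not move. So $\dot e_i\in V_i$ and $\dot e_i\perp e_i$, that is, $\dot e_i\in N_i$ and $\theta_i=\dot e_i$. So $\theta_i$ identifies the vertical tangent space isometrically with $N_i$, for the round metric on $P(V_i)$. It follows that $\Theta=(\theta_1,\dots,\theta_a):TM\to\bigoplus_iN_i$ is an isomorphism at each point. Both sides have dimension $d$. If $\Theta(\xi)=0$, then $\theta_1=0$ makes the image of $\xi$ in $TM_1$ zero, so its image in $TM_2$ is vertical, and $\theta_2=0$ makes it zero, and so on.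

Let $g_i=\sum_{l\le i}|\theta_l|^2$ on $M_i$ and $g=g_a$. In local coordinates $(x,y)$ on $M_i$, with $x$ on $M_{i-1}$ and $y$ along the fiber, $\theta_1,\dots,\theta_{i-1}$ involve only $dx$, while $\theta_i=A\,dx+B\,dy$. The matrix of $(\theta_1,\dots,\theta_i)$ is block triangular. So the density of $\mathrm{vol}_{g_i}$ is the density of $\mathrm{vol}_{g_{i-1}}$ times $|\det B|$, and $|\det B|$ is the density of the round measure on the fiber. Hence for measurable $f\ge0$
$$\int_{M_i}f\,d\mathrm{vol}_{g_i}=\int_{M_{i-1}}\Big(\int_{P(V_i)}f\,d\mathrm{vol}_{\rm round}\Big)d\mathrm{vol}_{g_{i-1}} .\tag{1}$$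
In particular $M_i\setminus M_i^\circ$ is null for each $i$, and
$$\mathrm{vol}_g(M)=\prod_{i=1}^a\operatorname{vol}(\mathbb{RP}^{k_i-i})=\prod_{i=1}^a\frac{\pi^{(k_i-i+1)/2}}{\Gamma(\frac{k_i-i+1}2)} .\tag{2}$$

## 5. The Jacobian of $\pi$ is a product of sines

**Step 5: block form of $d\pi$.** We want the factor that corresponds to $\sin\theta$ in Section 1. The map $d\pi$ sends our tangent vector to $\varphi\in\operatorname{Hom}(E,E^\perp)$ with $\varphi(e_i)=\mathrm{pr}_{E^\perp}\dot e_i$. Since $e_i$ moves inside the fixed space $F_{k_i}=E_i\oplus N_i$ and $E_i\subset E$, we get $\varphi(e_i)=\mathrm{pr}_{E^\perp}\theta_i$. As $\varphi\mapsto(\varphi(e_1),\dots,\varphi(e_a))$ is an isometry $\operatorname{Hom}(E,E^\perp)\cong(E^\perp)^a$, the map $d\pi\circ\Theta^{-1}$ is block diagonal with blocks $\mathrm{pr}_{E^\perp}|_{N_i}$. The Jacobian of a linear map $A$ is $\sqrt{\det A^TA}$, so the Jacobian of $\pi$ is $\prod_iJ_i$, where for the moment $J_i$ denotes the Jacobian of $\mathrm{pr}_{E^\perp}|_{N_i}$.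 For $i=a$ we have $N_a\subset E^\perp$ and $J_a=1$.

**Step 6: identify $J_i$.** We show that this $J_i$ is the one of Theorem 2. Let $C_i=E\cap E_i^\perp=\langle e_{i+1},\dots,e_a\rangle$, so $E=E_i\oplus C_i$. For $x\in N_i$ we have $x\perp E_i$, hence
$$|\mathrm{pr}_{E^\perp}x|^2=|x|^2-|\mathrm{pr}_{C_i}x|^2 .$$
Let $Q=\mathrm{pr}_{C_i}|_{N_i}:N_i\to C_i$. Its adjoint is $Q^T=\mathrm{pr}_{N_i}|_{C_i}$. The display says $J_i^2=\det(I-Q^TQ)$, which equals $\det(I-QQ^T)$ by the identity $\det(I-XY)=\det(I-YX)$. For $c\in C_i$ we have $c\perp E_i$, so $\mathrm{pr}_{N_i}c=\mathrm{pr}_{F_{k_i}}c$ and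
$$\langle(I-QQ^T)c,c\rangle=|c|^2-|\mathrm{pr}_{F_{k_i}}c|^2=|\Pi_ic|^2,\qquad\Pi_i:=\mathrm{pr}_{F_{k_i}^\perp} .$$
So $J_i$ is the Jacobian of $\Pi_i|_{C_i}$, as in Theorem 2. Writing $v$ for the volume of the parallelepiped spanned by vectors (the square root of their Gram determinant),
$$J_i=v(\Pi_ie_{i+1},\dots,\Pi_ie_a).\tag{3}$$
We have $J_i\le1$ since $\Pi_i$ does not increase lengths. On $M^\circ$ we have $J_i>0$, because $C_i\cap F_{k_i}=E_i\cap E_i^\perp=0$ there.

**Step 7: transport the integral to $M$.** On $M^\circ$ the differential of $\pi$ is injective, and $\pi:M^\circ\to\Omega^\circ$ is a smooth bijection of manifolds of the same dimension, hence a diffeomorphism. Changing variables with Jacobian $\prod_iJ_i$ gives, for $p_i\ge0$,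
$$\int_{\Omega_\lambda}\prod_{i<a}J_i^{\,p_i-1}\,d\mathrm{vol}=\int_M\prod_{i<a}J_i^{\,p_i}\,d\mathrm{vol}_g=\mathrm{vol}_g(M)\cdot\mathbb E_M\Big[\prod_{i<a}J_i^{\,p_i}\Big],\tag{4}$$
where $\mathbb E_M$ is the mean with respect to $\mathrm{vol}_g/\mathrm{vol}_g(M)$. By (1), under this probability law the line of $e_j$ is, given $E_1,\dots,E_{j-1}$, uniform in $P(V_j)$. So we may take $e_j$ uniform on the unit sphere of $V_j$.

## 6. Two vectors, three vectors, and dependent factors

For $a=1$ there is no factor and $\Omega_\lambda=P(F_{k_1})$. For $a=2$ there is one, $J_1=|\Pi_1e_2|$. Here $e_2$ is uniform on the unit sphere of $V_2$, of dimension $k_2-1$, and $\Pi_1$ acts on $V_2$ as the projection to $U=F_{k_2}\cap F_{k_1}^\perp\subset V_2$, of dimension $k_2-k_1$. Let $x$ be a standard Gaussian vector in $V_2$ and write $x=re$ with $r=|x|$. Then $e$ is uniform on the sphere and independent of $r$, so $\mathbb E|\mathrm{pr}_Ux|=\mathbb E[r]\cdot\mathbb E|\mathrm{pr}_Ue|$. Since $\mathrm{pr}_Ux$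 is standard Gaussian in $U$, and the mean norm of a standard Gaussian vector in $\mathbb R^n$ is $\sqrt2\,\rho(n)$,
$$\mathbb E_M[J_1]=\rho(k_2-k_1)/\rho(k_2-1).$$
Multiplying by (2) gives Theorem 1 for $a=2$: the factor $\Gamma(\frac{k_2-1}2)$ in (2) cancels against $\rho(k_2-1)$ and leaves $\Gamma(\frac{k_2}2)$.

For $a\ge3$ the first thing to try is to average $J_1,J_2,\dots$ one by one, each by a Gaussian computation, and to multiply the results. Consider $a=3$, $b=1$, $\lambda=\emptyset$, so $k=(2,3,4)$ and $\Omega_\lambda=G(3,4)\cong\mathbb{RP}^3$ has volume $\pi^2$. The tower consists of three copies of $\mathbb{RP}^1$, so $\mathrm{vol}_g(M)=\pi^3$, and (4) with $p_1=p_2=1$ says that $\mathbb E_M[J_1J_2]=1/\pi$. Let $g\in F_2$ be a unit vector orthogonal to $e_1$. Then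
$$e_2=\cos\alpha\, g+\sin\alpha\, f_3,\qquad e_3=\cos\gamma\,(-\sin\alpha\, g+\cos\alpha\, f_3)+\sin\gamma\, f_4,$$
with $\alpha,\gamma$ independent and uniform modulo $\pi$. We read off $J_2=|\Pi_2e_3|=|\sin\gamma|$. Moreover $\Pi_1e_2=\sin\alpha\, f_3$ and $\Pi_1e_3=\cos\gamma\cos\alpha\, f_3+\sin\gamma\, f_4$, so $J_1=|\sin\alpha\sin\gamma|$. The mean of $|\sin|$ is $\frac2\pi$, so
$$\mathbb E[J_1]\,\mathbb E[J_2]=\frac4{\pi^2}\cdot\frac2\pi=\frac8{\pi^3}\qquad\text{but}\qquad\mathbb E[J_1J_2]=\mathbb E|\sin\alpha|\cdot\mathbb E[\sin^2\gamma]=\frac2\pi\cdot\frac12=\frac1\pi .$$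
The factors are not independent, and the reason is visible in (3): the vector $e_j$ enters each of $J_1,\dots,J_{j-1}$. Averaging one $J_i$ at a time is thus the wrong way to cut the product.

The same example shows the right way. Split each $J_i$ into one factor per vector and collect the factors by vector: $e_2$ contributes $|\sin\alpha|$, and $e_3$ contributes $|\sin\gamma|\cdot|\sin\gamma|$, once from $J_1$ and once from $J_2$. These groups are independent. We now show that this always happens.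

## 7. Sorting the factors by vector: nested subspaces

**Step 8: split $J_i$ into distances.** The volume of a parallelepiped is the product of the distances from each spanning vector to the span of the previous ones. In (3) the span of $\Pi_ie_l$, $i<l<j$, is $\Pi_i(E_{j-1})$, because $\Pi_iE_i=0$. For any subspace $V$ and vector $x$,
$$\operatorname{dist}(\Pi_ix,\Pi_iV)=\min_{v\in V}|\Pi_i(x-v)|=\min_{v\in V}\operatorname{dist}(x-v,F_{k_i})=\operatorname{dist}(x,F_{k_i}+V).$$
Hence
$$J_i=\prod_{j=i+1}^as_{ij},\qquad s_{ij}=\operatorname{dist}(e_j,W_{ij}),\qquad W_{ij}=F_{k_i}+E_{j-1}\quad(i<j).\tag{5}$$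

**Step 9: regroup.** By (5),
$$\prod_{i<a}J_i^{\,p_i}=\prod_{j=2}^aS_j,\qquad S_j=\prod_{i=1}^{j-1}s_{ij}^{\,p_i}.\tag{6}$$
Each $S_j$ is a function on $M_j$. Its dependence on $e_j$ goes through the distances to subspaces that are nested:
$$W_{1j}\subset W_{2j}\subset\dots\subset W_{j-1,j}\subset F_{k_j},\qquad W_{ij}\supset E_{j-1}.$$
We need their dimensions. Over a point of $M^\circ_{j-1}$ we have $E_{j-1}\cap F_{k_i}=E_i$, by the argument of Step 3 applied to $E_{j-1}$ and its jumps $k_1,\dots,k_{j-1}$. So $\dim W_{ij}=k_i+(j-1)-i$. Let $U_{ij}=F_{k_j}\cap W_{ij}^\perp$. Since $W_{ij}\supset E_{j-1}$, it is a subspace of $V_j=F_{k_j}\cap E_{j-1}^\perp$. Since $e_j\in F_{k_j}=W_{ij}\oplus U_{ij}$,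
$$s_{ij}=|\mathrm{pr}_{U_{ij}}e_j|,\qquad V_j\supset U_{1j}\supset U_{2j}\supset\dots\supset U_{j-1,j},\qquad q_{ij}:=\dim U_{ij}=k_j-k_i-(j-i-1)\ge1.\tag{7}$$

The spaces $U_{ij}$ move with $E_{j-1}$, but they always form a nested chain with the same dimensions inside a space $V_j$ of dimension $k_j-j+1$. The vector $e_j$ is uniform on the unit sphere of $V_j$, and this law is invariant under rotations of $V_j$. Therefore the mean of $S_j$ over $e_j$, with $E_1,\dots,E_{j-1}$ fixed in $M_{j-1}^\circ$, is a constant $c_j$. Integrating (6) by (1), first over the fiber of $M_a\to M_{a-1}$, then over that of $M_{a-1}\to M_{a-2}$, and so on, we get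
$$\mathbb E_M\Big[\prod_{i<a}J_i^{\,p_i}\Big]=\prod_{j=2}^ac_j .\tag{8}$$
Everything is reduced to one uniform vector on one sphere.

## 8. One random vector and a chain of subspaces

For real $\nu>0$ let $\chi_\nu$ be the law on $(0,\infty)$ with density proportional to $t^{\nu-1}e^{-t^2/2}$; we use the same symbol for a random variable with this law. For example, by polar coordinates $\chi_n$ is the law of the norm of a standard Gaussian vector in $\mathbb R^n$. We need three facts. The substitution $u=t^2/2$ gives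
$$\mathbb E[\chi_\nu^{\,p}]=2^{p/2}\,\frac{\Gamma(\frac{\nu+p}2)}{\Gamma(\frac\nu2)}\qquad(p\ge0).\tag{9}$$
Next, weighting the law $\chi_\nu$ by $t^p$ produces the law $\chi_{\nu+p}$: for measurable $f\ge0$,
$$\mathbb E[f(\chi_\nu)\,\chi_\nu^{\,p}]=\mathbb E[\chi_\nu^{\,p}]\;\mathbb E[f(\chi_{\nu+p})],\tag{10}$$
as one sees from the density. Finally, if $X\sim\chi_\mu$ and $Z\sim\chi_\nu$ are independent, then $\sqrt{X^2+Z^2}\sim\chi_{\mu+\nu}$. Indeed, the same substitution shows that $\chi_\nu^2/2$ has the Gamma law with density proportional to $u^{\nu/2-1}e^{-u}$, whose Laplace transform is $(1+s)^{-\nu/2}$, and these multiply for independent sums.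

**Lemma.** Let $V$ be a Euclidean space of dimension $D$, let $V\supset U_1\supset\dots\supset U_m$ be subspaces of dimensions $q_1\ge\dots\ge q_m\ge1$, and let $p_1,\dots,p_m\ge0$ be real. Put $P=\sum_ip_i$ and $n_i=q_i+\sum_{l>i}p_l$. If $e$ is uniform on the unit sphere of $V$, then
$$\mathbb E\Big[\prod_{i=1}^m|\mathrm{pr}_{U_i}e|^{p_i}\Big]=\frac{\Gamma(\frac D2)}{\Gamma(\frac{D+P}2)}\prod_{i=1}^m\frac{\Gamma(\frac{n_i+p_i}2)}{\Gamma(\frac{n_i}2)} .$$

**Step 10: proof of the Lemma.** The plan is to pass to a Gaussian vector, where the parts in orthogonal subspaces are independent, and to absorb the weights one at a time, from the smallest subspace outwards. Let $x$ be standard Gaussian in $V$ and $t_i=|\mathrm{pr}_{U_i}x|$. We claim that for $i=m,m-1,\dots,1$ and every measurable $f\ge0$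
$$\mathbb E\Big[f(t_i)\prod_{l>i}t_l^{\,p_l}\Big]=\Big(\prod_{l>i}\mathbb E[\chi_{n_l}^{\,p_l}]\Big)\,\mathbb E[f(\chi_{n_i})].\tag{11}$$
In words: after weighting by the factors of the smaller subspaces, $t_i$ has law $\chi_{n_i}$. For $i=m$ the claim says $t_m\sim\chi_{q_m}$, which is true, and $n_m=q_m$.

Assume (11) for some $i\ge2$. Let $z$ be the norm of the projection of $x$ to $U_{i-1}\cap U_i^\perp$. Then $t_{i-1}^2=t_i^2+z^2$, and $z$ is independent of $(t_i,\dots,t_m)$. It has law $\chi_{q_{i-1}-q_i}$, or is $0$ if $q_{i-1}=q_i$. Condition on $z$ and apply (11) to the function $t\mapsto f(\sqrt{t^2+z^2})\,t^{p_i}$. With $\chi_{n_i}$ taken independent of $z$, this gives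
$$\mathbb E\Big[f(t_{i-1})\prod_{l>i-1}t_l^{\,p_l}\Big]=\Big(\prod_{l>i}\mathbb E[\chi_{n_l}^{\,p_l}]\Big)\,\mathbb E\Big[f\big(\sqrt{\chi_{n_i}^2+z^2}\big)\,\chi_{n_i}^{\,p_i}\Big].$$
By (10) the last mean is $\mathbb E[\chi_{n_i}^{\,p_i}]\cdot\mathbb E\big[f\big(\sqrt{\chi_{n_i+p_i}^2+z^2}\big)\big]$. By additivity the square root has law $\chi_\nu$ with
$$\nu=n_i+p_i+q_{i-1}-q_i=q_{i-1}+\sum_{l>i-1}p_l=n_{i-1}.$$
This is (11) for $i-1$, and the claim is proved.

Take $i=1$ and $f(t)=t^{p_1}$ in (11). By (9),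
$$\mathbb E\Big[\prod_{i=1}^mt_i^{\,p_i}\Big]=\prod_{i=1}^m\mathbb E[\chi_{n_i}^{\,p_i}]=2^{P/2}\prod_{i=1}^m\frac{\Gamma(\frac{n_i+p_i}2)}{\Gamma(\frac{n_i}2)} .$$
On the other hand $x=re$ with $r=|x|\sim\chi_D$ independent of $e$ and $e$ uniform, so $t_i=r\,|\mathrm{pr}_{U_i}e|$. The left side is therefore $\mathbb E[\chi_D^{\,P}]\cdot\mathbb E\big[\prod_i|\mathrm{pr}_{U_i}e|^{p_i}\big]$, and $\mathbb E[\chi_D^{\,P}]=2^{P/2}\Gamma(\frac{D+P}2)/\Gamma(\frac D2)$. Dividing gives the Lemma. $\square$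

**Step 11: the constants $c_j$.** We apply the Lemma to (7), with $V=V_j$, $D=k_j-j+1$, $m=j-1$ and $q_i=q_{ij}$. The sum of the exponents is $P_{j-1}$, and the parameter $n_i$ of the Lemma is
$$q_{ij}+\sum_{i<l<j}p_l=k_j-k_i-(j-i-1)+\sum_{i<l<j}p_l=k_j-k_i+\sum_{i<l<j}(p_l-1)=n_{ij},$$
which is at least $q_{ij}\ge1$. So
$$c_j=\frac{\Gamma(\frac{k_j-j+1}2)}{\Gamma(\frac{k_j-j+1+P_{j-1}}2)}\prod_{i<j}\frac{\Gamma(\frac{n_{ij}+p_i}2)}{\Gamma(\frac{n_{ij}}2)} .\tag{12}$$
In the example $k=(2,3,4)$, $p_1=p_2=1$, this gives $c_2=\frac{\Gamma(1)}{\Gamma(3/2)}\cdot\frac{\Gamma(1)}{\Gamma(1/2)}=\frac2\pi$ and $c_3=\frac{\Gamma(1)}{\Gamma(2)}\cdot\frac{\Gamma(3/2)}{\Gamma(1)}\cdot\frac{\Gamma(1)}{\Gamma(1/2)}=\frac12$, in agreement with Section 6.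

## 9. Assembling the formula, and turning it into hooks

**Step 12: proof of Theorem 2.** Insert (12) into (8), and then (8) and (2) into (4). For $j=1$ the right side of (12) is $1$, as $P_0=0$, so we may let $j$ run from $1$ to $a$. The factors $\Gamma(\frac{k_j-j+1}2)$ cancel against (2), and what remains is the formula of Theorem 2. For the last assertion, the joint moments $\mathbb E[\prod_iJ_i^{m_i}]$ with integers $m_i\ge0$, for $E$ uniform in $\Omega_\lambda$, are the integrals with $p_i=m_i+1$ divided by $\operatorname{vol}(\Omega_\lambda)$. Since $(J_1,\dots,J_{a-1})$ takes values in the compact cube $[0,1]^{a-1}$ almost everywhere, where polynomials are uniformly dense in the continuous functions, these moments determine its law. $\square$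

**Step 13: first form of Theorem 1.** Take all $p_i=1$. Then $P_{j-1}=j-1$ and $n_{ij}=k_j-k_i=\lambda_i-\lambda_j+j-i$, so
$$\operatorname{vol}(\Omega_\lambda)=\prod_{j=1}^a\frac{\pi^{(k_j-j+1)/2}}{\Gamma(\frac{k_j}2)}\prod_{i<j}\rho(k_j-k_i),\tag{13}$$
and $k_j=b+j-\lambda_j$ gives the first form. $\square$

**Step 14: differences and hooks.** To reach the second form we must replace the differences $k_j-k_i$ by hook lengths. Put $l_i=\lambda_i+a-i=a+b-k_i$ for $1\le i\le a$ and $m_j=a-1+j-\lambda'_j$ for $1\le j\le b$. Then $k_j-k_i=l_i-l_j$ and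
$$l_i-m_j=\lambda_i-j+\lambda'_j-i+1 .$$
If $j\le\lambda_i$, this is $h_{ij}\ge1$. If $j>\lambda_i$, then $\lambda'_j\le i-1$, and it is at most $-1$. So no $l_i$ equals an $m_j$. The $l_i$ strictly decrease, the $m_j$ strictly increase, and all lie in $[0,a+b-1]$. They are $a+b$ distinct integers in this interval, hence all of them. The numbers in the list that are smaller than $l_i$ are the $l_j$ with $j>i$ and the $m_j$ with $j\le\lambda_i$. Subtracting each from $l_i$,
$$\{l_i-l_j:\ j>i\}\ \sqcup\ \{h_{ij}:\ j\le\lambda_i\}=\{1,2,\dots,l_i\}.\tag{14}$$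
For $a=b=2$ and $\lambda=(2,1)$ we have $l=(3,1)$. The row $i=1$ reads $\{2\}\sqcup\{3,1\}=\{1,2,3\}$, and $i=2$ reads $\emptyset\sqcup\{1\}=\{1\}$.

**Step 15: second form of Theorem 1.** Telescoping gives $\prod_{m=1}^l\rho(m)=\Gamma(\frac{l+1}2)/\Gamma(\frac12)$. With (14), multiplied over $i$,
$$\prod_{i<j}\rho(k_j-k_i)=\prod_{i=1}^a\frac{\Gamma(\frac{\lambda_i+a-i+1}2)}{\Gamma(\frac12)}\prod_{(i,j)\in\lambda}\frac1{\rho(h_{ij})} .$$
Insert this into (13) and divide by the value at $\lambda=\emptyset$, which is $\operatorname{vol}(G(a,a+b))$: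
$$\frac{\operatorname{vol}(\Omega_\lambda)}{\operatorname{vol}(G(a,a+b))}=\pi^{-|\lambda|/2}\prod_{i=1}^a\left(\frac{\Gamma(\frac{b+i}2)}{\Gamma(\frac{b+i-\lambda_i}2)}\cdot\frac{\Gamma(\frac{a-i+1+\lambda_i}2)}{\Gamma(\frac{a-i+1}2)}\right)\prod_{(i,j)\in\lambda}\frac1{\rho(h_{ij})} .$$
By telescoping again, the first quotient is $\prod_{j=1}^{\lambda_i}\rho(b+i-j)$, whose arguments run over $b+i-\lambda_i,\dots,b+i-1$. The second is $\prod_{j=1}^{\lambda_i}\rho(a+j-i)$, whose arguments run over $a-i+1,\dots,a-i+\lambda_i$. This is the second form. $\square$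

**Remark.** The second form does not change under $(a,b,\lambda)\mapsto(b,a,\lambda')$, as it must. The map $E\mapsto E^\perp$ is an isometry $G(a,a+b)\to G(b,a+b)$ with differential $\varphi\mapsto-\varphi^T$. With respect to the flag $F_{a+b-m}^\perp$, $m=1,\dots,a+b$, we have $\dim(E^\perp\cap F_{a+b-m}^\perp)=m-a+\dim(E\cap F_{a+b-m})$. So $m$ is a jump of $E^\perp$ exactly when $a+b+1-m$ is not a jump of $E$. For $E\in\Omega^\circ$ the numbers $a+b-k_i$ are the $l_i$, so the non-jumps $q$ are those with $a+b-q=m_j$ for some $j$. Therefore the jumps of $E^\perp$ are $m_j+1=a+j-\lambda'_j$, which belong to the diagram $\lambda'$.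

## 10. Complex and quaternionic Schubert varieties

Let $\mathbb K=\mathbb R,\mathbb C,\mathbb H$, with $\mathbb K^{a+b}$ the left $\mathbb K$-space of row vectors and the form $xy^*$. For $\mathbb K$-subspaces, orthogonality and orthogonal projection are the same for this form as for the real inner product $\operatorname{Re}(xy^*)$. Indeed, if $\operatorname{Re}(x(cy)^*)=\operatorname{Re}(xy^*\bar c)=0$ for all $c\in\mathbb K$, then $xy^*=0$. In particular, projections to $\mathbb K$-subspaces are $\mathbb K$-linear. Define $\operatorname{vol}(\Omega^{\mathbb K}_\lambda)$ as the volume of the cell $\Omega^\circ$; echelon form shows as before that the remaining cells have smaller dimension. The cell has real dimension $\beta\sum_i(k_i-i)$. We go through the argument and record what changes.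

**Step 16: the tower.** The definitions of $M_i$, $M_i^\circ$, $V_i$, $N_i$ and the bijection of Step 3 are unchanged, with $\mathbb K$-dimensions. The fibers are $P(V_i)\cong\mathbb{KP}^{k_i-i}$, with the quotient metric of the unit sphere by unit scalars: a tangent vector represented by a curve of unit vectors $e(s)$ has as its length that of the component of $\dot e$ orthogonal to $\mathbb Ke$. The orbits of unit scalars are isometric to $S^{\beta-1}$, so
$$\operatorname{vol}(\mathbb{KP}^n)=\frac{\operatorname{vol}(S^{\beta(n+1)-1})}{\operatorname{vol}(S^{\beta-1})}=\frac{\pi^{\beta n/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac{\beta(n+1)}2)} .$$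
Put $\theta_i=\mathrm{pr}_{N_i}\dot e_i$ again. If $e_i(s)$ is replaced by $u(s)e_i(s)$ with unit scalars $u(s)$, then $\dot e_i$ becomes $\dot ue_i+u\dot e_i$. As $e_i\perp N_i$, the form $\theta_i$ becomes $u\theta_i$. So $|\theta_i|^2$ is well defined. On vertical vectors $\dot e_i\in V_i=\mathbb Ke_i\oplus N_i$, and $\theta_i$ is the component orthogonal to $\mathbb Ke_i$. So it identifies the tangent space of $P(V_i)$ isometrically with $N_i$. The triangular arguments of Step 4 apply word for word and give (1) with round $\mathbb{KP}^{k_i-i}$ as fibers, and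
$$\mathrm{vol}_g(M)=\prod_{j=1}^a\frac{\pi^{\beta(k_j-j)/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac{\beta(k_j-j+1)}2)} .\tag{15}$$

**Step 17: the Jacobian.** For a $\mathbb K$-orthonormal basis $e_1,\dots,e_a$ of $E$, the map $\varphi\mapsto(\varphi(e_i))_i$ is an isometry $\operatorname{Hom}_{\mathbb K}(E,E^\perp)\cong(E^\perp)^a$. So Step 5 gives the real Jacobian of $\pi$ as $\prod_iJ_i$, with $J_i$ the real Jacobian of $\mathrm{pr}_{E^\perp}|_{N_i}$. Step 6 uses only real inner products, and shows that $J_i$ is the real Jacobian of $\Pi_i|_{C_i}$, where $C_i=\mathbb Ke_{i+1}\oplus\dots\oplus\mathbb Ke_a$. Formula (5) becomes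
$$J_i=\prod_{j=i+1}^as_{ij}^{\,\beta},\qquad s_{ij}=\operatorname{dist}(e_j,F_{k_i}+E_{j-1}).\tag{16}$$
To see this, let $u$ run over a real orthonormal basis of $\mathbb K$ consisting of unit scalars ($1$; or $1,\mathrm i$; or $1,\mathrm i,\mathrm j,\mathrm k$). The vectors $ue_j$, $j>i$, form a real orthonormal basis of $C_i$. Let $y_j$ be the component of $\Pi_ie_j$ orthogonal to the $\mathbb K$-span of the $\Pi_ie_l$, $i<l<j$. Since $\Pi_i$ and this further projection are $\mathbb K$-linear, the components of the vectors $\Pi_i(ue_j)$ are $uy_j$. The real volume spanned by all $\Pi_i(ue_j)$, taken block by block, is thus the product over $j$ of the volumes spanned by $\{uy_j\}_u$. Now $\operatorname{Re}\big(uy_j(u'y_j)^*\big)=|y_j|^2\operatorname{Re}(u\bar u')$, so these $\beta$ vectors are orthogonal of length $|y_j|$, and the block contributes $|y_j|^\beta$. Finally $|y_j|=s_{ij}$ by the computation of Step 8. The positivity of $J_i$ on $M^\circ$, and (4), follow as before.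

**Step 18: the mean.** By (16), $\prod_{i<a}J_i^{\,p_i}=\prod_{j=2}^a\prod_{i<j}s_{ij}^{\,\beta p_i}$. Given $E_1,\dots,E_{j-1}$ in $M^\circ_{j-1}$, the line of $e_j$ is uniform in $P(V_j)$. The distances $s_{ij}$ depend only on this line, so we may take $e_j$ uniform on the unit sphere of $V_j$, of real dimension $\beta(k_j-j+1)$. As in Step 9, $s_{ij}=|\mathrm{pr}_{U_{ij}}e_j|$ with nested spaces $U_{ij}$ of real dimension $\beta q_{ij}$. The Lemma with $D=\beta(k_j-j+1)$, $q_i=\beta q_{ij}$ and exponents $\beta p_i$ has parameters $n_i=\beta q_{ij}+\sum_{i<l<j}\beta p_l=\beta n_{ij}$. Its value does not depend on $E_1,\dots,E_{j-1}$, so the product formula (8) holds with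
$$c_j=\frac{\Gamma(\frac\beta2(k_j-j+1))}{\Gamma(\frac\beta2(k_j-j+1+P_{j-1}))}\prod_{i<j}\frac{\Gamma(\frac\beta2(n_{ij}+p_i))}{\Gamma(\frac\beta2n_{ij})} .$$
Multiplying by (15),
$$\int_{\Omega_\lambda^{\mathbb K}}\prod_{i<a}J_i^{\,p_i-1}\,d\mathrm{vol}=\prod_{j=1}^a\frac{\pi^{\beta(k_j-j)/2}\,\Gamma(\frac\beta2)}{\Gamma(\frac\beta2(k_j-j+1+P_{j-1}))}\prod_{i<j}\frac{\Gamma(\frac\beta2(n_{ij}+p_i))}{\Gamma(\frac\beta2n_{ij})} .$$

**Step 19: proof of Theorem 3.** For $p_i=1$ we have $P_{j-1}=j-1$ and $n_{ij}=k_j-k_i$, and the last display is the first formula of Theorem 3. For the second, $\prod_{m=1}^l\rho_\beta(m)=\Gamma(\frac{\beta(l+1)}2)/\Gamma(\frac\beta2)$ and (14) give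
$$\prod_{i<j}\rho_\beta(k_j-k_i)=\prod_{i=1}^a\frac{\Gamma(\frac\beta2(\lambda_i+a-i+1))}{\Gamma(\frac\beta2)}\prod_{(i,j)\in\lambda}\frac1{\rho_\beta(h_{ij})} .$$
Dividing the first formula by its value at $\lambda=\emptyset$, which is $\operatorname{vol}(G^{\mathbb K})$, we obtain
$$\pi^{-\beta|\lambda|/2}\prod_{i=1}^a\left(\frac{\Gamma(\frac\beta2(b+i))}{\Gamma(\frac\beta2(b+i-\lambda_i))}\cdot\frac{\Gamma(\frac\beta2(a-i+1+\lambda_i))}{\Gamma(\frac\beta2(a-i+1))}\right)\prod_{(i,j)\in\lambda}\frac1{\rho_\beta(h_{ij})} .$$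
The two quotients telescope to $\prod_{j=1}^{\lambda_i}\rho_\beta(b+i-j)$ and $\prod_{j=1}^{\lambda_i}\rho_\beta(a+j-i)$. $\square$
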